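
\newtheorem{theorem}{Theorem}
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem*{conjecture}{Conjecture}

\title{Additional colors can hurt Indicator in the indicated coloring game}


\begin{abstract}
In the indicated coloring game, Indicator selects the vertices of a graph one by one and Painter colors each selected vertex properly; Indicator wants the whole graph to be colored, and Painter wants some uncolored vertex to have neighbors in all colors. It was conjectured that there is a function $f$ such that, whenever Indicator wins on a graph with $k$ colors, he also wins with every number $m\ge f(k)$ of colors. We disprove this. For every $k\ge 3$ and every $m>k$ we construct a graph on which Indicator wins with $k$ colors but loses with $m$ colors. On the other hand, if Indicator wins with $k\le 2$ colors, then additional colors never hurt him.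
\end{abstract}

\section{The game and the question}

All graphs are finite and simple and have at least one vertex. Let $G$ be a graph and $C$ a set of $m\ge 1$ colors. Initially no vertex is colored. In each round the first player, \emph{Indicator}, presents an uncolored vertex $v$, and the second player, \emph{Painter}, gives $v$ a color from $C$ that differs from the colors of all neighbors of $v$ colored so far. A vertex \emph{sees} the colors that occur on its neighbors, and an uncolored vertex that sees all of $C$ is \emph{blocked}. Painter wins as soon as some vertex is blocked; Indicator wins if the whole graph becomes properly colored.

The game is finite, so one of the players has a winning strategy, and we say that this player \emph{wins on $G$ with $m$ colors}. The \emph{indicated chromatic number} $\chi_I(G)$ is the smallest $m$ for which Indicator wins.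

The game measures how far a good order of the vertices can protect us from a hostile choice of colors. On the path $abc$ with two colors, it would be a mistake to present $a$ and then $c$: Painter colors them differently, and $b$ is blocked. Presenting the vertices in the order $a,b,c$ wins.

Two bounds are immediate. If $m<\chi(G)$, Indicator loses, as there is no proper coloring to reach. If $m$ exceeds the maximum degree $\Delta(G)$, no vertex can ever see $m$ colors, and Indicator wins in any order. Hence $\chi(G)\le\chi_I(G)\le\Delta(G)+1$, and \emph{for each single graph} Indicator wins with every sufficiently large number of colors.

What happens between $\chi_I(G)$ and $\Delta(G)+1$? In ordinary graph coloring an additional color never does harm, so one may guess that a win with $k$ colors implies a win with $k+1$ colors. But here an additional color serves both sides: vertices are harder to block, while Painter has more freedom to disturb a coloring that fewer colors would have forced on him. The following conjecture, posed in \cite{source}, is a cautious form of the guess: it allows a range of bad values of $m$, but asks that the end of this range be controlled by $k$ alone.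

\begin{conjecture}
There is a function $f:\mathbb Z_{>0}\to\mathbb Z_{>0}$ such that for every positive integer $k$ and every graph $G$, if Indicator wins on $G$ with $k$ colors, then he wins on $G$ with $m$ colors for every $m\ge f(k)$.
\end{conjecture}

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] If $k\in\{1,2\}$ and Indicator wins on $G$ with $k$ colors, then he wins on $G$ with every $m\ge k$ colors.
\item[(b)] For every $k\ge3$ and every $m\ge k+1$ there is a graph $H_{k,m}$ on which Indicator wins with $k$ colors but Painter wins with $m$ colors.
\item[(c)] For every $k\ge3$ and $M\ge k$ there is a graph $G$ such that, among $m\in\{1,\dots,M\}$, Indicator wins on $G$ with $m$ colors if and only if $m=k$.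
\item[(d)] For every $k\ge 3$ there are graphs with $\chi=k$ and arbitrarily large $\chi_I$, whereas $\chi_I(G)=\chi(G)$ whenever $\chi(G)\le2$.
\end{enumerate}
\end{theorem}

For a given $k$, call a positive integer $n$ an \emph{admissible} value of $f(k)$ if on every graph on which Indicator wins with $k$ colors he also wins with $m$ colors for every $m\ge n$. The Conjecture says that every $k$ has an admissible value.

\begin{corollary}\label{cor:false}
The Conjecture is false. The values $f(1)=1$ and $f(2)=2$ are admissible, but for $k\ge3$ no value of $f(k)$ is admissible.
\end{corollary}

\begin{proof}
The first two values are part (a). Let $k\ge3$, and suppose that $f(k)$ were admissible. Put $m=\max\{f(k),k+1\}$. By part (b), Indicator wins on $H_{k,m}$ with $k$ colors but not with $m\ge f(k)$ colors, a contradiction.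
\end{proof}

The graphs constructed for (b) have chromatic number $k$. So already for $k=3$ there is, for every $m\ge4$, a $3$-chromatic graph on which Indicator wins with $3$ colors but loses with $m$.

Part (a) is proved in Section~\ref{sec:bip} by a direct strategy. The construction for the other parts has two ingredients. The first, in Section~\ref{sec:base}, is a $3$-colorable graph on which Painter wins with three colors. The second, in Section~\ref{sec:amp}, applies when $\ell\ge k\ge3$. It turns a $k$-colorable graph on which Painter wins with $\ell$ colors into a $k$-colorable graph on which Painter wins with $\ell+1$ colors, \emph{while Indicator wins with $k$ colors}. The idea is to add a few vertices for which Painter can reserve one color and whose neighborhoods together cover the old graph, so that this color is lost for the old graph. Iterating this step gives (b), and disjoint unions then give (c) and (d).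

\section{Dead positions and disjoint unions}

Painter need not aim at a blocked vertex directly. Call a position \emph{dead} if its partial coloring does not extend to a proper coloring of $G$ with the colors of the game. \emph{Painter wins from every dead position by making arbitrary legal moves}: if no vertex were ever blocked, play would continue until $G$ is properly colored, and this is impossible.

\begin{lemma}\label{lem:union}
Indicator wins on a disjoint union of graphs with $m$ colors if and only if he wins on each of them with $m$ colors.
\end{lemma}

\begin{proof}
If Indicator wins on each part, he treats the parts one after another; colors in one part have no effect on another. If Painter wins on some part $H$, Painter follows a winning strategy there and makes arbitrary legal moves elsewhere. Indicator then cannot complete the coloring of $H$, so Painter wins.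
\end{proof}

\section{Bipartite graphs: additional colors do not hurt}\label{sec:bip}

\begin{proposition}\label{prop:bip}
On a bipartite graph Indicator wins with every $m\ge2$ colors.
\end{proposition}

With two colors it is enough to present each component in a connected order, since all colors after the first are then forced. With more colors little is forced, and a vertex with many neighbors on the other side could be blocked by them. The remedy is to watch one fixed color, called $1$. For an uncolored vertex $v$ let $L(v)$ be the set of colors that $v$ does not see, and call a position \emph{good} if
\[
1\in L(v)\quad\text{and}\quad |L(v)|\ge2\qquad\text{for every uncolored } v .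
\]
A move may destroy this property. Indicator repairs it at once, presenting only vertices that have lost color $1$ or have nothing but color $1$ left, and it turns out that during a repair each side of the bipartition suffers only one of these two kinds of damage. On the path $abc$, for instance, let $a$ be presented and receive $1$. Then $b$ has lost $1$; Indicator presents it and it gets another color. If $m=2$, then $L(c)=\{1\}$, and presenting $c$ finishes the game; if $m\ge3$, then $c$ still has $1$ and a second color, and the position is good again.

\begin{proof}[Proof of Proposition~\ref{prop:bip}]
Fix a bipartition of the graph. The initial position is good because $m\ge2$. We show that from a good position with an uncolored vertex Indicator can reach, with no vertex blocked on the way, a good position with fewer uncolored vertices. Repeating this, he colors the whole graph.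

Indicator presents any uncolored vertex $v$. If $v$ gets color $1$, let $X$ be the side of the bipartition containing $v$ and $Y$ the other side. If $v$ gets a color different from $1$, let $Y$ be the side containing $v$ and $X$ the other side. In both cases the vertices colored since the good position satisfy:
\begin{enumerate}
\item[(1)] those in $Y$ have colors different from $1$;
\item[(2)] those in $X$ have color $1$.
\end{enumerate}
As long as (1) and (2) hold, no vertex is blocked. Indeed, an uncolored $x\in X$ has all its neighbors in $Y$, so by (1) it keeps $1\in L(x)$. An uncolored $y\in Y$ has all its neighbors in $X$, so by (2) it has lost at most color $1$ since the good position, and $L(y)\setminus\{1\}\ne\emptyset$.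

Now Indicator repeats the following.
\begin{itemize}
\item If some uncolored $y\in Y$ has $1\notin L(y)$, he presents it. It gets a color different from $1$, so (1) and (2) persist.
\item Otherwise, if some uncolored $x\in X$ has $L(x)=\{1\}$, he presents it. It gets color $1$, so (1) and (2) persist.
\item Otherwise he stops.
\end{itemize}
When he stops, every uncolored $y\in Y$ has $1\in L(y)$ and $L(y)\setminus\{1\}\ne\emptyset$, and every uncolored $x\in X$ has $1\in L(x)\ne\{1\}$. The position is good.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
If Indicator wins with one color, $G$ has no edges and he wins with any number of colors. If he wins with two colors, $G$ is bipartite and Proposition~\ref{prop:bip} applies.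
\end{proof}

\section{A 3-colorable graph on which Painter wins with three colors}\label{sec:base}

On a graph with very few proper colorings, almost any deviation from them makes the position dead. Suppose that the graph has only one proper $3$-coloring up to the names of the colors. Indicator's only protection is to present vertices whose colors Painter cannot choose, and if the first three vertices form a triangle, Painter's choices amount only to naming the colors. Without triangles there is no such protection.

\begin{lemma}\label{lem:unique}
Let $G$ be a triangle-free, $3$-colorable graph with a partition $V(G)=B_1\sqcup B_2\sqcup B_3$ into nonempty sets such that in every proper $3$-coloring of $G$ two vertices have the same color if and only if they lie in the same $B_i$. Then Painter wins on $G$ with three colors.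
\end{lemma}

\begin{proof}
A position is dead as soon as two vertices of the same $B_i$ have different colors or two vertices of different $B_i$ have the same color. Painter achieves this within three rounds. Let $u,w$ be the first two vertices presented, and suppose that $u$ has been colored.

If $u\not\sim w$, all three colors are legal for $w$. Painter gives $w$ a color different from that of $u$ if both lie in the same $B_i$, and the color of $u$ otherwise. The position is dead.

If $u\sim w$, Painter gives $w$ any legal color. Since $G$ has a proper $3$-coloring and $u,w$ have different colors in it, they lie in different sets $B_i$. Let $z$ be the third vertex presented. If $z$ lies in the set containing $u$ or in the set containing $w$, Painter gives $z$ the color not used so far, which is legal, and the position is dead. If $z$ lies in the remaining set, then, as $G$ is triangle-free, $z$ is not adjacent to both $u$ and $w$, say not to $u$. Painter gives $z$ the color of $u$. This is legal, because the only possible colored neighbor of $z$ is $w$, whose color is different. Again the position is dead.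
\end{proof}

A graph as in Lemma~\ref{lem:unique} is obtained from a connected triangle-free graph that is \emph{not} $3$-colorable. Such a graph is the Gr\"otzsch graph \cite{Mycielski}; for completeness we check its properties. It consists of a $5$-cycle $a_1\dots a_5$, vertices $b_1,\dots,b_5$ with $b_i$ adjacent to the two cycle neighbors of $a_i$, and a vertex $c$ adjacent to all $b_i$. It is connected. It has no triangle: the neighbors $b_i$ of $c$ are pairwise nonadjacent, so $c$ is in no triangle; a triangle containing some $b_i$ would therefore consist of $b_i$ and the two cycle neighbors of $a_i$, but these are not adjacent; and the vertices $a_i$ form a $5$-cycle. Finally, suppose that it had a proper $3$-coloring, with $c$ of color $3$. Then all $b_i$ have colors $1$ or $2$. Recolor each $a_i$ of color $3$ with the color of $b_i$. The vertices recolored are pairwise nonadjacent, and each cycle neighbor of a recolored $a_i$ keeps its color and is adjacent to $b_i$, so its color differs from the new color of $a_i$. This gives a proper $2$-coloring of the $5$-cycle, which does not exist.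

\begin{lemma}\label{lem:base}
There is a $3$-colorable graph $G_3$ on which Painter wins with three colors.
\end{lemma}

\begin{proof}
Let $F$ be a connected triangle-free graph with $\chi(F)\ge4$, such as the Gr\"otzsch graph. Let $G_3=F\times K_3$: its vertices are the pairs $(u,i)$ with $u\in V(F)$ and $i\in\{1,2,3\}$, and
\[
(u,i)\sim(w,j)\iff uw\in E(F)\text{ and } i\ne j .
\]
The map $(u,i)\mapsto i$ is a proper $3$-coloring. A triangle of $G_3$ would project to a triangle of $F$, so $G_3$ is triangle-free. Put $B_i=V(F)\times\{i\}$. By Lemma~\ref{lem:unique} it suffices to show that in every proper coloring $\varphi$ of $G_3$ with colors $1,2,3$, two vertices have the same color if and only if they lie in the same $B_i$. This is a special case of a theorem of Greenwell and Lov\'asz \cite{GL}; here is a proof.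

For $u\in V(F)$ define $\varphi_u$ by $\varphi_u(i)=\varphi(u,i)$. If $uw\in E(F)$ and $i\ne j$, then $\varphi_u(i)\ne\varphi_w(j)$.

\emph{Some $\varphi_u$ is a bijection.} Let $w\sim u$. For each $j$, the color $\varphi_w(j)$ is not among the two colors $\varphi_u(i)$ with $i\ne j$, so $\varphi_w(j)=\varphi_u(j)$. Thus $\varphi_w=\varphi_u$, and as $F$ is connected, all $\varphi_w$ equal the same bijection. So $\varphi(w,i)$ depends only on $i$, and different $i$ give different colors.

\emph{No $\varphi_u$ is a bijection.} Then every $\varphi_u$ takes some value $c(u)$ at two different arguments. Suppose that $u\sim w$ and $c(u)=c(w)$. Choose $j$ with $\varphi_w(j)=c(w)$; among the two arguments at which $\varphi_u$ takes the value $c(u)$ there is one, $i$, with $i\ne j$. Then $\varphi_u(i)=\varphi_w(j)$, a contradiction. So $c$ is a proper $3$-coloring of $F$, contradicting $\chi(F)\ge4$.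
\end{proof}

The condition $\chi(F)\ge4$ is needed for this description of the $3$-colorings: a proper $3$-coloring $c$ of $F$ would give the proper coloring $(u,i)\mapsto c(u)$ of $G_3$, in which $(u,1)\in B_1$ and $(u,2)\in B_2$ have the same color.

\section{Making an additional color useless}\label{sec:amp}

Suppose that Painter wins on $G$ with $\ell$ colors. How can he be helped to win with $\ell+1$? If we add a vertex adjacent to all of $G$ and it is presented first, it uses up one color, and only $\ell$ colors are left for $G$. But if $\chi(G)=k$, the new graph is not $k$-colorable, and we want Indicator to win with $k$ colors. So we replace the new vertex by $k$ vertices $x_1,\dots,x_k$, the \emph{hubs}, where $x_i$ is adjacent to everything except the $i$th class of a $k$-coloring of $G$. The graph stays $k$-colorable. If there are only $k$ colors and the hubs get $k$ different ones, the color of every vertex of $G$ is forced. If all hubs get the same color, this color is lost for $G$ altogether. A copy of $K_k$ will let Indicator force the first of these outcomes when there are $k$ colors. Since Indicator may keep the hubs back, we also need many copies of $G$.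

\subsection*{The construction}

Write $[k]=\{1,\dots,k\}$. Let $k\ge3$ and $\ell\ge k$, and let $G$ be a graph with a fixed partition $V(G)=V_1\sqcup\dots\sqcup V_k$ into independent, possibly empty, sets. The vertices in $V_i$ have \emph{class} $i$. Define $A=A_{k,\ell}(G)$ as follows.
\begin{itemize}
\item Take $k\ell$ disjoint copies of $G$, whose vertices inherit their classes.
\item Add a clique on new vertices $t_1,\dots,t_k$, where $t_i$ has class $i$.
\item Add pairwise nonadjacent hubs $x_1,\dots,x_k$, and join $x_i$ to every vertex, in the copies and in the clique, whose class is different from $i$.
\end{itemize}
There are no other edges. Giving color $i$ to $x_i$ and to all vertices of class $i$ is a proper coloring, and $A$ contains a $K_k$, so $\chi(A)=k$. From now on ``copy'' means one of the $k\ell$ copies of $G$, and ``the clique'' means $\{t_1,\dots,t_k\}$.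

\begin{lemma}\label{lem:amp}
Let $k\ge3$, $\ell\ge k$, and let $G$ be partitioned as above.
\begin{enumerate}
\item[(i)] Indicator wins on $A_{k,\ell}(G)$ with $k$ colors.
\item[(ii)] If Painter wins on $G$ with $\ell$ colors, then Painter wins on $A_{k,\ell}(G)$ with $\ell+1$ colors.
\end{enumerate}
\end{lemma}

\begin{proof}[Proof of (i)]
Say that $x_i$ and all vertices of class $i$ have \emph{index} $i$. Vertices with the same index are never adjacent.

Indicator first presents $t_1,\dots,t_k$. Each $t_i$ and each hub has only $k-1$ neighbors in the clique, and copy vertices have none, so no vertex is blocked in these rounds. The vertices $t_i$ get $k$ different colors; call the color of $t_i$ color $i$.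

Then Indicator presents the hubs, and finally the copy vertices in any order. By induction, every vertex of index $i$ gets color $i$ and no vertex is blocked. Indeed, as long as this has been so, an uncolored vertex of index $i$ does not see color $i$, because its neighbors have other indices; so it is not blocked. When it is presented, it sees every color $h\ne i$: a hub $x_i$ sees it on $t_h$, and a copy vertex sees it on $x_h$. So it gets color $i$.
\end{proof}

\subsection*{From three colors to four}

Before proving (ii) in general, we explain Painter's strategy for $k=\ell=3$ and $G=G_3$. There are nine copies, the colors are $1,2,3,4$, and Painter reserves color $4$ for the hubs.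

\emph{Early hubs.} Suppose that Indicator starts with $x_1,x_2,x_3$. Painter gives all of them color $4$. Each copy vertex is adjacent to two hubs and cannot get color $4$. In every copy the game is now the three-color game on $G_3$, which Painter wins.

\emph{Late hubs.} Suppose that Indicator starts inside a copy. If Painter plays his three-color strategy there, some uncolored vertex $v$ will see $1,2,3$, but Indicator can present $v$ and have it colored $4$, and Painter has gained nothing yet. He needs a hub adjacent to $v$ that is uncolored but has only color $4$ left: then two adjacent vertices need color $4$, and the position is dead. A hub, say $x_3$, has only color $4$ left once all of $1,2,3$ occur on vertices of class $1$. So Painter should first produce such a class, without using color $4$ and without getting into conflict inside the copies.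

He does this by sacrificing copies. Suppose, for instance, that Indicator begins three copies, each with a vertex of class $1$. Painter gives these vertices the colors $1,2,3$ and completes the three copies, whenever asked, by the harmless rule that the classes $1,2,3$ get the colors $1,2,3$ in the first copy, $2,3,1$ in the second, $3,1,2$ in the third. After the third opening at the latest, some class shows all of $1,2,3$. If Indicator opens the copies in different classes, Painter still gives each opening vertex a color new to its class, and some class will show $1,2,3$ by the seventh opening at the latest. In one of the copies then untouched, $G^*$, Painter follows his three-color strategy with the colors $1,2,3$. When a vertex $v$ sees $1,2,3$ in $G^*$, a suitable hub, colored or not, makes Painter win. Figure~\ref{fig:critical} shows the case of an uncolored hub.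

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\foreach \px/\lab in {0/1,2.2/2,4.4/3}{
  \draw[rounded corners=6pt, gray] (\px-0.7,-0.7) rectangle (\px+0.7,3.5);
  \node at (\px,3.85) {class \lab};
}
\draw[dashed, gray] (-0.9,0.5) -- (5.3,0.5);
\node[right] at (5.3,2) {touched copies};
\node[right] at (5.3,0) {$G^*$};
\draw[thick] (-2.6,1.5)--(0,3);
\draw[thick] (-2.6,1.5)--(0,2.1);
\draw[thick] (-2.6,1.5)--(0,1.2);
\draw[thick] (-2.6,1.5)--(2.2,0);
\draw (0,-0.35)--(2.2,0);
\draw (4.4,0.2)--(2.2,0);
\draw (4.4,-0.35)--(2.2,0);
\foreach \px/\py/\lab in {0/3/1,0/2.1/2,0/1.2/3,4.4/0.2/1,4.4/-0.35/3}{
  \fill (\px,\py) circle (2pt);
  \node[right] at (\px,\py) {\small \lab};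
}
\fill (0,-0.35) circle (2pt);
\node[left] at (0,-0.35) {\small 2};
\draw[fill=white] (-2.6,1.5) circle (2.5pt);
\node[left] at (-2.65,1.5) {$x_3$};
\draw[fill=white] (2.2,0) circle (2.5pt);
\node[above] at (2.3,0.02) {$v$};
\end{tikzpicture}
\caption{The decisive position for three classes and colors $1,2,3,4$. Class $1$ shows the colors $1,2,3$, so the uncolored hub $x_3$, which is adjacent to all of classes $1$ and $2$, has only color $4$ left. The uncolored vertex $v$ of class $2$ sees $1,2,3$ on its neighbors in $G^*$ and has only color $4$ left, too. As $x_3$ and $v$ are adjacent, the position is dead. Only the edges relevant here are drawn.}
\label{fig:critical}
\end{figure}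

\subsection*{The general step}

\begin{proof}[Proof of Lemma~\ref{lem:amp}(ii)]
Let $C$ be the color set, $|C|=\ell+1$. Fix a reserved color $r\in C$ and put $C_0=C\setminus\{r\}$, so that $|C_0|=\ell\ge k$. Call a copy \emph{touched} if it contains a colored vertex. Say that a class \emph{shows} the colors that occur on its vertices in the copies, and that it is \emph{saturated} if it shows every color of $C_0$. (The colors of the clique do not count here.) Stage~1 lasts until some class is saturated; then Stage~2 begins.

\medskip\noindent\textbf{Painter's rules.}
\begin{itemize}
\item Every hub gets color $r$. The vertices $t_1,\dots,t_k$ get fixed, pairwise different colors from $C_0$, which exist as $\ell\ge k$.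
\item When, in Stage~1, the first vertex of an untouched copy is presented, let $h$ be its class. Class $h$ is not saturated, so Painter can choose a color $c\in C_0$ that class $h$ does not yet show. He chooses an injection $\pi:[k]\to C_0$ with $\pi(h)=c$, again possible as $\ell\ge k$. In this copy he gives every vertex of class $i$ the color $\pi(i)$, in this move and in all later ones, including those in Stage~2.
\item At the beginning of Stage~2, Painter fixes an untouched copy $G^*$ (we show below that there is one). In $G^*$ he follows his winning strategy for the $\ell$-color game on $G$ with color set $C_0$. In every other copy untouched at that time he fixes an arbitrary injection $\pi:[k]\to C_0$ and gives vertices of class $i$ the color $\pi(i)$.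
\end{itemize}
He plays by these rules until the \emph{critical moment}, when for the first time some uncolored vertex $v$ of $G^*$ sees all of $C_0$ on its neighbors in $G^*$. After that he makes arbitrary legal moves.

\medskip\noindent\textbf{The rules are legal.} Up to the critical moment, $r$ occurs only on hubs, and hubs have only color $r$. The hubs are pairwise nonadjacent, so $r$ is always legal for a hub; and a color of $C_0$ on a vertex of the clique or of a copy never conflicts with a hub. There are no edges between different copies or between a copy and the clique. The colors that the vertices $t_i$ receive are pairwise different. A copy colored by an injection $\pi$ is colored properly, because the classes are independent and different classes get different colors. In $G^*$ the strategy makes only legal moves of the $\ell$-color game.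

\medskip\noindent\textbf{An untouched copy is left for Stage~2.} Every copy touched in Stage~1 contributes, with its first vertex, a new pair consisting of a class and a color of $C_0$ shown by it. As long as Stage~1 is not over, each class shows at most $\ell-1$ colors, so there are at most $k(\ell-1)$ pairs and at most $k(\ell-1)$ touched copies. The move that ends Stage~1 touches at most one more copy, and
\[
k(\ell-1)+1<k\ell .
\]
So $G^*$ exists if Stage~1 ends. If it never ends, at least one copy remains untouched until the end of the game; then Indicator does not complete the coloring, and Painter wins. We may therefore assume that Stage~1 ends. Let $j$ be a class saturated at its end; it remains saturated.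

\medskip\noindent\textbf{The critical moment.} To win, Indicator must get all vertices of $G^*$ colored. The moves in $G^*$ form a play of the $\ell$-color game on $G$ in which Painter follows a winning strategy. So, unless Painter wins even earlier, the critical moment occurs; let $v$ be the vertex in its definition. Since $k\ge3$, we can choose
\[
i\in[k]\setminus\{j,\ \text{class}(v)\}.
\]
Then $x_i$ is adjacent to $v$ and to all class-$j$ vertices of the copies. If $x_i$ is colored, its color is $r$; then $v$ sees $C_0\cup\{r\}=C$ and is blocked, and Painter has won. If $x_i$ is uncolored, it sees all of $C_0$ on vertices of class $j$. In any proper extension of the coloring both $x_i$ and $v$ would have color $r$, although they are adjacent. So the position is dead, and Painter wins.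
\end{proof}

The assumption $k\ge3$ enters only in the choice of $i$. For $k=2$ the saturated class and the class of $v$ may be the only two classes. By Proposition~\ref{prop:bip} there would also be no graph to start from, as Painter wins on no bipartite graph with two or more colors.

\section{Proof of Theorem~\ref{thm:main}(b), (c), (d)}

Let $G_3$ be the graph of Lemma~\ref{lem:base}, and for $\ell\ge3$ put
\[
G_{\ell+1}=A_{3,\ell}(G_\ell),
\]
where $V(G_\ell)$ is partitioned into three independent sets in any way. All these graphs are $3$-colorable, so such a partition exists, and Lemmas~\ref{lem:base} and~\ref{lem:amp}(ii) give by induction:
\begin{equation}\label{eq:G}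
\text{for every }\ell\ge3,\ G_\ell\text{ is $3$-colorable and Painter wins on }G_\ell\text{ with }\ell\text{ colors.}
\end{equation}

\begin{proof}[Proof of part (b)]
Let $k\ge3$ and $m\ge k+1$, and put
\[
H_{k,m}=A_{k,m-1}(G_{m-1}),
\]
where $V(G_{m-1})$ is partitioned into three independent sets and $k-3$ empty sets. This is allowed, since $m-1\ge k\ge3$. By Lemma~\ref{lem:amp}(i), Indicator wins on $H_{k,m}$ with $k$ colors. By \eqref{eq:G} and Lemma~\ref{lem:amp}(ii), Painter wins on $H_{k,m}$ with $m$ colors.
\end{proof}

\begin{proof}[Proof of part (c)]
If $M=k$, take $G=K_k$: Indicator wins with $k$ colors, since $\Delta(K_k)=k-1$, and with fewer colors there is no proper coloring. If $M>k$, let $G$ be the disjoint union of $H_{k,k+1},\dots,H_{k,M}$. With $k$ colors Indicator wins on every part, hence on $G$ by Lemma~\ref{lem:union}. With $m<k$ colors he loses, because $G$ contains $K_k$. With $m$ colors, where $k<m\le M$, Painter wins on the part $H_{k,m}$, hence on $G$ by Lemma~\ref{lem:union}.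
\end{proof}

\begin{proof}[Proof of part (d)]
Let $k\ge3$ and $M\ge k$, and let $G$ be the disjoint union of $K_k$ and $G_3,G_4,\dots,G_M$. The graphs $G_m$ are $3$-colorable, so $\chi(G)=k$. With $m<k$ colors Indicator loses, as there is no proper coloring. With $m$ colors, where $k\le m\le M$, Painter wins on the part $G_m$ by \eqref{eq:G}, hence on $G$ by Lemma~\ref{lem:union}. So $\chi_I(G)>M$.

If $\chi(G)=1$, then $G$ has no edges and $\chi_I(G)=1$. If $\chi(G)=2$, then Indicator loses with one color and wins with two by Proposition~\ref{prop:bip}, so $\chi_I(G)=2$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{source} ``Indicated Colorings Of Graphs'', \url{http://ssdnm.mimuw.edu.pl/pliki/prace-studentow/st/pliki/andrzej-grzesik-1.pdf}.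
\bibitem{GL} Greenwell and Lov\'asz, 1974.
\bibitem{Mycielski} Mycielski, 1955.
\end{thebibliography}

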